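\title{A regular maximal connected space}

\begin{abstract}
A space is maximal connected if it is connected and no strictly finer topology on the same set is connected. We construct in ZFC a Tychonoff maximal connected topology on the open unit interval, finer than the Euclidean topology. Thus nondegenerate regular maximal connected spaces exist. We first build a coarser Tychonoff topology in which every set without interior is nowhere dense, and then refine the neighborhoods of each point, on its left and on its right, by open ultrafilters. We also determine the cardinalities of nondegenerate Tychonoff maximal connected spaces, and we show that in a nondegenerate regular maximal connected space the cut points form a dense open set with closed discrete complement.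
\end{abstract}

\section{Introduction}\label{sec:intro}

A topology coarser than a connected topology is connected, so it is natural to ask how fine a connected topology can be. An \emph{expansion} of a topology $\tau$ on a set $Y$ is a topology $\tau'\supseteq\tau$ on $Y$; it is \emph{strict} if $\tau'\ne\tau$. A space is \emph{maximal connected} if it is connected and has no connected strict expansion, and it is \emph{nondegenerate} if it has more than one point. \emph{Regular} means $T_3$: the space is $T_1$, and every point and every closed set not containing it have disjoint open neighborhoods. \emph{Tychonoff} means that the space is $T_1$ and that for every point $y$ and every neighborhood $U$ of $y$ some continuous $g\colon Y\to[0,1]$ has $g(y)=1$ and vanishes off $U$. Tychonoff spaces are regular.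

The smallest nondegenerate example is the Sierpi\'nski space $\{0,1\}$ with open sets $\emptyset,\{1\},\{0,1\}$: its only strict expansion is discrete. Examples with good separation cannot be obtained by a direct appeal to Zorn's lemma, because the topology generated by a chain of connected topologies may be disconnected. For instance, on $\omega$ draw arrows $a\to0$ for $a$ even, $a\to1$ for $a$ odd, and $2k\to 2k+1$ for $k\ge n$, and let $\tau_n$ consist of the sets $U$ such that $a\in U$ and $a\to b$ imply $b\in U$. A $\tau_n$-clopen set is closed under arrows in both directions, so $\tau_n$ is connected, and $\tau_n\subset\tau_{n+1}$. But the set of odd numbers is in $\tau_0$ and $\{0,2k\}\in\tau_{k+1}$, so the topology generated by $\bigcup_n\tau_n$ is disconnected.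

It is known that there are Hausdorff maximal connected spaces. The following question is posed in \cite{MCI}.

\medskip
\noindent\emph{Is there a nondegenerate regular maximal connected space?}
\medskip

There is a reason to guess that the answer is no. Declaring a dense set open never destroys connectedness (Lemma~\ref{lem:dense}), so in a maximal connected space all dense sets are open; but this operation tends to destroy regularity. On $\mathbb R$, add $\mathbb Q$ to the Euclidean topology. Then $\mathbb R\setminus\mathbb Q$ is closed, every neighborhood of $0$ contains some $(-\delta,\delta)\cap\mathbb Q$, and every open set containing $\mathbb R\setminus\mathbb Q$ contains an interval around an irrational point of $(-\delta,\delta)$; so $0$ cannot be separated from $\mathbb R\setminus\mathbb Q$. Nevertheless, the answer is yes.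

\begin{theorem}[ZFC]\label{thm:A}
On $X=(0,1)$ there is a topology $\tau$, finer than the Euclidean one, which is Tychonoff (hence regular) and maximal connected.
\end{theorem}

Two complements describe the size and the shape of such spaces. A point $y$ of a connected space $Y$ is a \emph{cut point} if $Y\setminus\{y\}$ is disconnected.

\begin{theorem}\label{thm:B}
A nondegenerate Tychonoff maximal connected space of cardinality $\kappa$ exists if and only if $\kappa\ge 2^\omega$.
\end{theorem}

\begin{theorem}\label{thm:C}
In every nondegenerate regular maximal connected space the cut points form a dense open set, and the non-cut points form a closed discrete set.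
\end{theorem}

We prove Theorem~\ref{thm:C} first (Section~\ref{sec:forces}), since it tells us where to look. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to four properties (H1)--(H4) of an auxiliary topology $\mu$ and of two open ultrafilters at each point. Section~\ref{sec:model} shows the main idea in the case where $\mu$ is the Euclidean topology. Sections~\ref{sec:boxes} and~\ref{sec:filters} construct the ultrafilters and give (H1) and (H2); Sections~\ref{sec:tools} and~\ref{sec:recursion} construct $\mu$ and give (H3); Section~\ref{sec:crossing} gives (H4), which is the heart of the proof. Theorem~\ref{thm:B} is proved in Section~\ref{sec:wedge}.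

\subsection*{Conventions and standard facts}
Throughout, $X=(0,1)$, $I=[0,1]$, $\mathfrak c=2^\omega$, $\lambda=2^{\mathfrak c}$. ``Countable'' includes finite. An ordinal is the set of smaller ordinals, so $S\subset\theta$ means that all elements of $S$ are below $\theta$. The letter $\varepsilon$ ranges over the two \emph{sides} $+$ and $-$, and for $x\in X$ we put $X_x^+=(x,1)$, $X_x^-=(0,x)$. A space is \emph{Polish} if it is separable and completely metrizable; countable products and $G_\delta$ subspaces of Polish spaces are Polish. A set is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. We use the following textbook facts.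
\begin{itemize}
\item[(F1)] (Baire) A meager subset of a Polish space has empty interior. In particular a nonempty countable Polish space has an isolated point.
\item[(F2)] An uncountable $G_\delta$ subset of a Polish space has cardinality $\mathfrak c$.
\item[(F3)] (Kuratowski--Ulam) If $W,W'$ are Polish and $N\subset W\times W'$ is meager, then the section $\{w:(w,w')\in N\}$ is meager in $W$ for comeagerly many $w'\in W'$.
\item[(F4)] For every set $K$, each family of pairwise disjoint nonempty open subsets of $I^K$ is countable. The same holds in the open subspace $X\times I^K$ of $I\times I^K$.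
\end{itemize}

\section{What maximality forces}\label{sec:forces}

If $D\subset Y$, the topology generated by the topology of $Y$ and $D$ consists of the sets $U\cup(V\cap D)$ with $U,V$ open in $Y$.

\begin{lemma}\label{lem:dense}
If $Y$ is connected and $D\subset Y$ is dense, the expansion generated by $D$ is connected. Consequently, in a maximal connected space every dense set is open, and every set with empty interior is closed and discrete.
\end{lemma}

\begin{proof}
Let $C=U\cup(V\cap D)$ and $Y\setminus C=U'\cup(V'\cap D)$ with $U,V,U',V'$ open in $Y$. A point of $D\cap(U\cup V)\cap(U'\cup V')$ would lie both in $C$ and in $Y\setminus C$. So the open set $(U\cup V)\cap(U'\cup V')$ misses $D$ and is empty. The open sets $U\cup V\supset C$ and $U'\cup V'\supset Y\setminus C$ cover $Y$, so one of them is empty, and $C=\emptyset$ or $C=Y$. If $Y$ is maximal connected, the expansion is not strict, so $D$ is open. A set with empty interior has dense complement, so it is closed; the same holds for all of its subsets, so it is discrete.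
\end{proof}

\begin{lemma}\label{lem:noncut}
Let $Y$ be a nondegenerate maximal connected $T_1$ space, $x\in Y$ not a cut point, $A$ open, and $x\in\overline A$. Then $\{x\}\cup A$ is open.
\end{lemma}

\begin{proof}
We may assume $x\notin A$. The set $\{x\}$ is closed, and it is not open since $Y$ is connected and nondegenerate. Let $\sigma$ be the expansion generated by $\{x\}\cup A$. It agrees with the topology of $Y$ on the open set $Y\setminus\{x\}$. If $\sigma$ is disconnected, there is a nonempty $\sigma$-clopen set $C\not\ni x$. Then $C$ and $(Y\setminus C)\setminus\{x\}$ are open in $Y$ and partition the connected set $Y\setminus\{x\}$, so $Y\setminus C=\{x\}$ is $\sigma$-open: $\{x\}=U\cup(V\cap(\{x\}\cup A))$ with $U,V$ open in $Y$. Here $U=\emptyset$ because $\{x\}$ is not open, so $x\in V$ and $V\cap A=\emptyset$, contradicting $x\in\overline A$. Hence $\sigma$ is connected and equals the topology of $Y$.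
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose a nonempty open set $O$ contains no cut point. Choose $y\in O$, $z\ne y$, and by regularity an open $U\ni y$ with $\overline U\subset O\setminus\{z\}$. By Lemma~\ref{lem:noncut}, $\overline U=\bigcup_{y'\in\overline U}(\{y'\}\cup U)$ is open, so it is a clopen set containing $y$ and not $z$, a contradiction. Thus the cut points are dense. By Lemma~\ref{lem:dense} they form an open set, and their complement, which has empty interior, is closed and discrete.
\end{proof}

Regularity enters only in the choice of $U$. Some hypothesis of this kind is needed: the Sierpi\'nski space has no cut point at all.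

These results suggest the shape of an example. Almost all points must be cut points, so we take a topology on an interval finer than the Euclidean one; then $X_x^-$ and $X_x^+$ are open and every $x$ is a cut point. Lemma~\ref{lem:noncut} says that at a non-cut point the neighborhoods behave like an ultrafilter of open sets, so at a point of the interval we ask for such behavior on each side separately. Finally, Lemma~\ref{lem:dense} says that there must be no set that is dense and has dense complement.

\section{Reduction to open ultrafilters}\label{sec:reduction}

Let $\mu$ be a topology on $X$. An \emph{open filter} is a nonempty family of nonempty $\mu$-open sets that is closed under finite intersections and under $\mu$-open supersets. An \emph{open ultrafilter} is a maximal open filter. By Zorn's lemma, every family of open sets whose finite intersections are nonempty is contained in an open ultrafilter. If $\mathcal F$ is an open ultrafilter and the open set $A$ meets every member of $\mathcal F$, then $\mathcal F\cup\{A\}$ generates an open filter, so $A\in\mathcal F$. Hence: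
\begin{itemize}
\item[(O1)] for every $\mu$-open $A$, either $A\in\mathcal F$ or $\operatorname{int}_\mu(X\setminus A)\in\mathcal F$;
\item[(O2)] every $\mu$-dense $\mu$-open set is in $\mathcal F$.
\end{itemize}

Let $\mu$ be finer than the Euclidean topology and let $\mathcal F_x^\varepsilon$ ($x\in X$, $\varepsilon=\pm$) be open ultrafilters. Consider the following properties.
\begin{itemize}
\item[(H1)] $\mathcal F_x^\varepsilon$ contains $X_x^\varepsilon$ and every $\mu$-open set containing $x$.
\item[(H2)] For every $A\in\mathcal F_x^\varepsilon$ there is a $\mu$-continuous $\varphi\colon X\setminus\{x\}\to I$ that vanishes off $A$ and equals $1$ on a member of $\mathcal F_x^\varepsilon$ contained in $X\setminus\{x\}$.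
\item[(H3)] Every set with empty $\mu$-interior is $\mu$-nowhere dense.
\item[(H4)] (Crossing) If $U,V$ are disjoint nonempty $\mu$-open sets with $\mu$-dense union, then $U\in\mathcal F_x^\varepsilon$ and $V\in\mathcal F_x^{-\varepsilon}$ for some $x$ and $\varepsilon$.
\end{itemize}
Let $\tau$ be the family of all $U\subset X$ such that for every $x\in U$ there are $A^+\in\mathcal F_x^+$ and $A^-\in\mathcal F_x^-$ with $A^+\cup A^-\subset U$.

\begin{proposition}\label{prop:reduction}
Assume \textup{(H1)}. Then $\tau$ is a topology finer than $\mu$, and:
\begin{itemize}
\item[(a)] if \textup{(H2)} holds, $\tau$ is Tychonoff;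
\item[(b)] $\tau$ is connected if and only if \textup{(H4)} holds;
\item[(c)] if \textup{(H3)} holds, every strict expansion of $\tau$ is disconnected.
\end{itemize}
\end{proposition}

\begin{proof}
The family $\tau$ is closed under unions, and under finite intersections because the $\mathcal F_x^\varepsilon$ are filters. By (H1), $\mu\subset\tau$. For $A^\pm\in\mathcal F_x^\pm$ the set $\{x\}\cup A^+\cup A^-$ is in $\tau$: the defining condition holds at $x$, and it holds at the other points because $A^+\cup A^-\in\mu\subset\tau$. These sets form a base at $x$. Two consequences are used below: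
\begin{itemize}
\item[($\tau$1)] every nonempty $\tau$-open set contains a nonempty $\mu$-open set;
\item[($\tau$2)] if $A\in\mathcal F_x^\varepsilon$, then $x\in\operatorname{cl}_\tau A$.
\end{itemize}

(a) The topology $\tau$ is Hausdorff, being finer than the Euclidean one. Let $N=\{x\}\cup A^+\cup A^-$ be a basic neighborhood of $x$, and let $\varphi^\varepsilon$ be given by (H2) for $A^\varepsilon$, equal to $1$ on $B^\varepsilon\in\mathcal F^\varepsilon_x$. Put $g(x)=1$ and $g=\varphi^\varepsilon$ on $X_x^\varepsilon$. Then $g$ vanishes off $N$; it is $\mu$-continuous on the open sets $X_x^\pm$; and it equals $1$ on the $\tau$-neighborhood $\{x\}\cup(B^+\cap X_x^+)\cup(B^-\cap X_x^-)$ of $x$. So $g$ is $\tau$-continuous.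

(b) Assume (H4) and let $C$ be $\tau$-clopen, $\emptyset\ne C\ne X$. Put $U=\operatorname{int}_\mu C$, $V=\operatorname{int}_\mu(X\setminus C)$. By ($\tau$1) both are nonempty. If $O\in\mu$ is nonempty, one of the $\tau$-open sets $O\cap C$, $O\setminus C$ is nonempty, so by ($\tau$1) $O$ meets $U\cup V$. Thus (H4) applies, and by ($\tau$2) the point $x$ it provides is in the $\tau$-closures of both $C$ and $X\setminus C$, which is impossible. Conversely, let $U,V$ violate (H4). Each $\mathcal F_x^\varepsilon$ contains exactly one of $U,V$: if it does not contain $U$, it contains $\operatorname{int}_\mu(X\setminus U)\cap(U\cup V)=V$ by (O1) and (O2). As (H4) fails, $\mathcal F_x^+$ and $\mathcal F_x^-$ make the same choice. The set $C=\{x:U\in\mathcal F_x^+\}$ contains $U$ and its complement contains $V$, by (H1), so both $C$ and $X\setminus C$ are nonempty and $\tau$-open.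

(c) Let $\tau'\supsetneq\tau$, $A\in\tau'\setminus\tau$, and let $x\in A$ be such that $A$ is not a $\tau$-neighborhood of $x$. We first remove all the other bad points of $A$. The set $E=A\setminus\operatorname{int}_\tau A$ has empty $\tau$-interior, hence empty $\mu$-interior, so by (H3) $X\setminus\operatorname{cl}_\mu E$ is $\mu$-dense and $\mu$-open. By (O2), $G=\{x\}\cup(X\setminus\operatorname{cl}_\mu E)\in\tau$. Therefore $A\cap G=\{x\}\cup B\in\tau'$, where $B=(\operatorname{int}_\tau A\setminus\operatorname{cl}_\mu E)\setminus\{x\}\in\tau$. Since $\{x\}\cup B\subset A$ is not a $\tau$-neighborhood of $x$, the set $B_0=\operatorname{int}_\mu B$ is missing from $\mathcal F_x^\varepsilon$ for some $\varepsilon$. By (O1) and (H1), $O=\operatorname{int}_\mu(X\setminus B_0)\cap X_x^\varepsilon\in\mathcal F_x^\varepsilon$. If the $\tau$-open set $O\cap B$ were nonempty, it would contain a nonempty $\mu$-open set, which would be contained in $B_0$ and disjoint from $B_0$. So $O\cap B=\emptyset$. Since $\{x\}\cup O\cup X_x^{-\varepsilon}\in\tau$,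
\[
(\{x\}\cup O\cup X_x^{-\varepsilon})\cap(\{x\}\cup B)=\{x\}\cup(B\cap X_x^{-\varepsilon})\in\tau'.
\]
Adding the open set $X_x^{-\varepsilon}$ gives $\{x\}\cup X_x^{-\varepsilon}\in\tau'$. Its complement $X_x^\varepsilon$ is in $\tau'$ too, so $\tau'$ is disconnected.
\end{proof}

To prove Theorem~\ref{thm:A} it therefore suffices to find $\mu$ and $\mathcal F_x^\varepsilon$ with (H1)--(H4). The tension is between (H3), which makes $\mu$ very fine, and (H4), which becomes harder as $\mu$ gains open sets.

\section{The crossing property on the Euclidean interval}\label{sec:model}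

We first obtain (H1) and (H4) when $\mu$ is the Euclidean topology. The following lemma and definition are used again in the general case.

\begin{lemma}\label{lem:twocolor}
Let $O_0,O_1\subset X$ be disjoint nonempty Euclidean open sets with dense union, and let $F_*=\overline{O_0}\cap\overline{O_1}$ (closures in $X$).
\begin{itemize}
\item[(a)] $F_*\ne\emptyset$, and for every $r\in F_*$ there is $i$ such that $r$ is a limit of points of $O_i$ from the right and of points of $O_{1-i}$ from the left.
\item[(b)] If $F_*$ is countable, there are $r\in F_*$, $\delta>0$ and $i$ with $(r,r+\delta)\cap O_{1-i}=\emptyset$ and $(r-\delta,r)\cap O_i=\emptyset$.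
\end{itemize}
\end{lemma}

\begin{proof}
(a) The nonempty closed sets $\overline{O_0},\overline{O_1}$ cover the connected space $X$, so they meet. Let $r\in F_*$. Then $r\notin O_0\cup O_1$, since a point of $O_i$ has a neighborhood missing $O_{1-i}$. So each of $O_0,O_1$ accumulates at $r$ from some side, and by density, from each side at least one of them accumulates at $r$. If both accumulate from the right, choose $i$ such that $O_{1-i}$ accumulates from the left. If only $O_i$ accumulates from the right, then $O_{1-i}$ accumulates from the left.

(b) By (F1), $F_*$ has an isolated point $r$; let $(r-\delta,r+\delta)\subset X$ meet $F_*$ only in $r$, and take $i$ from (a). The interval $(r,r+\delta)$ is the disjoint union of its intersections with $\overline{O_0}$ and $\overline{O_1}$, so it misses one of these sets; as it meets $O_i$, it misses $O_{1-i}$. In the same way $(r-\delta,r)$ meets $O_{1-i}$ and misses $O_i$.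
\end{proof}

\begin{definition}
A \emph{ladder at $x\in X$} is a pair of sequences $(J^+_l)_{l\ge1}$, $(J^-_l)_{l\ge1}$ of nonempty open intervals such that, for each $\varepsilon$, the closures $\overline{J_l^\varepsilon}$ (in $\mathbb R$) are pairwise disjoint subsets of $X_x^\varepsilon$ and every neighborhood of $x$ contains all but finitely many of them. The \emph{default ladder} $\ell_0(x)$ is $J_l^+=\big(x+\frac{1-x}{2l+1},x+\frac{1-x}{2l}\big)$, $J_l^-=\big(x-\frac{x}{2l},x-\frac{x}{2l+1}\big)$.
\end{definition}

\begin{example}\label{ex:model}
Let $\mu$ be the Euclidean topology. There are at most $\mathfrak c$ pairs $(O_0,O_1)$ as in Lemma~\ref{lem:twocolor} with $F_*$ uncountable, and for these $|F_*|=\mathfrak c$ by (F2). By recursion of length at most $\mathfrak c$ assign to these pairs distinct points $x\in F_*$. At the point $x$ assigned to $(O_0,O_1)$, use Lemma~\ref{lem:twocolor}(a) to choose a ladder with all $J_l^+\subset O_i$ and all $J_l^-\subset O_{1-i}$; at the remaining points take the default ladder. Let $\mathcal F_x^\varepsilon$ be an open ultrafilter containing $\bigcup_{l\ge m}J_l^\varepsilon$ for all $m$. Then (H1) holds. So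 does (H4): if $F_*$ is uncountable, use the assigned point. If $F_*$ is countable, take $r,\delta,i$ from Lemma~\ref{lem:twocolor}(b); by (H1) and (O2), $\mathcal F^+_r$ contains $(r-\delta,r+\delta)\cap X_r^+\cap(O_0\cup O_1)\subset O_i$, and $\mathcal F_r^-$ contains $O_{1-i}$ for the same reason. The resulting $\tau$ is connected. It is not maximal connected: by ($\tau$1), $\mathbb Q\cap X$ is $\tau$-dense and not $\tau$-open, contrary to Lemma~\ref{lem:dense}.
\end{example}

The example shows the mechanism: \emph{either a pair of open sets has a crossing point for a trivial reason, or it has $\mathfrak c$ candidate points, one of which can be instructed in advance to be a crossing point.} To obtain (H3) we refine the Euclidean topology by making $\lambda$ functions $f_\eta\colon X\to I$ continuous, one for each subset of $X$. Put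
\[
\Omega=X\times I^\lambda,\qquad \iota\colon X\to\Omega,\quad \iota(r)=(r,(f_\eta(r))_{\eta<\lambda}),\qquad \operatorname{tr}O=\iota^{-1}(O)\quad(O\subset\Omega),
\]
and let $\mu=\{\operatorname{tr}O: O\subset\Omega\text{ open}\}$. This topology is finer than the Euclidean one and makes $\iota$ an embedding, so it is Tychonoff. We shall arrange that $\iota(X)$ is dense in $\Omega$. Pairs $(U,V)$ as in (H4) then come from pairs of open subsets of $\Omega$, and the instructions must say how to approach $\iota(x)$ in the new coordinates as well. For example, let $U=\{f_\sigma>1/2\}$ and $V=\{f_\sigma<1/2\}$. By (H1) a crossing point $x$ lies in the $\mu$-closures of $U$ and $V$, so $f_\sigma(x)=1/2$, and on one side the ultrafilter must approach through heights above $1/2$, on the other side through heights below $1/2$. Already these pairs, for $\sigma<\lambda$, outnumber the points of $X$. So each point will carry instructions for every coordinate, and will serve many pairs.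

\section{Boxes of bounded rank}\label{sec:boxes}

Property (H2) requires that every member of $\mathcal F_x^\varepsilon$ contain another member well inside it. We shall achieve this by attaching to every dense open $D\subset\Omega$ and every rung $J_l$ of the ladder a set with compact closure inside $D\cap(J_l\times I^\lambda)$, and putting the union over $l$ into the filter. The difficulty is that the set for $D$ is chosen without knowledge of the other dense open sets, and yet any finitely many of these sets must intersect. The solution is to measure the complexity of basic open sets by a rank.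

For $l\ge1$ let $\mathcal I_l$ be the finite family of nonempty sets $I\cap(i/l!,j/l!)$ with integers $-1\le i<j\le l!+1$. Then $I\in\mathcal I_l$, nonempty intersections of members of $\mathcal I_l$ are in $\mathcal I_l$, and $\mathcal I_l\subset\mathcal I_{l'}$ for $l\le l'$ because $l!$ divides $l'!$. Every $a\in I$ lies in a member $I_l(a)$ of $\mathcal I_l$ of length at most $2/l!$, namely $I\cap((i-1)/l!,(i+1)/l!)$ with $i=\lfloor a\,l!\rfloor$. For a set $K$, a \emph{box of rank $\le l$} in $I^K$ is a product $B=\prod_{\eta\in K}B_\eta$ with all $B_\eta\in\mathcal I_l$ and with \emph{support} $\{\eta:B_\eta\ne I\}$ of size at most $l$; the only box of rank $\le0$ is $I^K$. Boxes are nonempty and form a base of $I^K$. Two boxes meet if and only if their factors meet in every coordinate, and if boxes of ranks $\le l$ and $\le l'$ meet, their intersection is a box of rank $\le l+l'$.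

When $K$ is infinite there are infinitely many boxes of rank $\le l$, but finitely many boxes suffice to meet them all.

\begin{lemma}\label{lem:finite}
If $D\subset I^K$ is dense open and $l\in\omega$, there is a finite set $\mathcal W$ of boxes with closures in $D$ such that every box of rank $\le l$ meets a member of $\mathcal W$.
\end{lemma}

\begin{proof}
Take a maximal disjoint family of boxes with closures in $D$. It is countable by (F4), and its union is dense, since every nonempty open set contains a box with closure in $D$. If the family is finite, it is the required $\mathcal W$. Otherwise write it as $\{A_0,A_1,\dots\}$ and suppose that no $\{A_0,\dots,A_k\}$ works. Then $l\ge1$, and for each $k$ some box $B^k$ of rank $\le l$ is disjoint from $A_0,\dots,A_k$. Let $S$ be the union of the supports of the $A_j$, a countable set. The factors $B^k_\xi$ lie in the finite set $\mathcal I_l$, so by a diagonal argument we pass to a subsequence (which keeps the disjointness property) such that for each $\xi\in S$ the factor $B^k_\xi$ is eventually equal to some $B_\xi\in\mathcal I_l$. At most $l$ of the $B_\xi$ differ from $I$, since $l+1$ such $\xi$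 would all lie in the support of $B^k$ for large $k$. Let $B$ be the box with factors $B_\xi$ for $\xi\in S$ and $I$ elsewhere. By density $B$ meets some $A_j$. For large $k$ the boxes $B^k$ and $B$ have the same factors on the support of $A_j$, so $B^k$ meets $A_j$, a contradiction.
\end{proof}

The idea of the next lemma is visible for two sets. For each dense open $D$ let $\mathcal W^1(D)$ consist of one box with closure in $D$, of rank $\le w_1(D)$, and let $\mathcal W^2(D)$ be given by Lemma~\ref{lem:finite} for rank $w_1(D)$. Given $D,D'$, name them so that $w_1(D)\le w_1(D')$. Then the box in $\mathcal W^1(D)$ has rank $\le w_1(D')$, so it meets a member of $\mathcal W^2(D')$. Hence the unions of $\mathcal W^1\cup\mathcal W^2$ for $D$ and for $D'$ always meet.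

\begin{lemma}\label{lem:W}
Let $J$ be a nonempty open interval with $\overline J\subset X$ and let $l\ge1$. To every dense open $D\subset\Omega$ one can assign an open set $W(D,J,l)\subset\Omega$, whose closure is a compact subset of $D\cap(J\times I^\lambda)$, in such a way that
\[
(J\times B)\cap W(D_1,J,l)\cap\dots\cap W(D_k,J,l)\ne\emptyset
\]
whenever $0\le k\le l$, the sets $D_1,\dots,D_k$ are dense open, and $B\subset I^\lambda$ is a box of rank $\le l^2$.
\end{lemma}

\begin{proof}
Identify $\overline J$ with $I$ by the increasing affine bijection, and so $\overline J\times I^\lambda$ with a cube $I^K$, $K=\{\infty\}\cup\lambda$. The set $D_J=D\cap(J\times I^\lambda)$ is dense open in this cube. For $j=1,\dots,l$ successively let $\mathcal W^j(D)$ be given by Lemma~\ref{lem:finite} for $D_J$ and the rank $l^2+w_1(D)+\dots+w_{j-1}(D)$, and let $w_j(D)$ bound the ranks of the members of $\mathcal W^j(D)$. Let $W(D,J,l)$ be the union of all members of $\mathcal W^1(D),\dots,\mathcal W^l(D)$. These finitely many boxes are open subsets of $J\times I^\lambda$ with compact closures in $D_J$.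

Let $k\ge1$ (the case $k=0$ is trivial). Start with the box $B^0=\overline J\times B$, of rank $\le l^2$. At step $j=1,\dots,k$ choose, among the indices not yet chosen, an index $i_j$ with $w_j(D_{i_j})$ minimal. By induction $B^{j-1}$ has rank at most $l^2+\sum_{s<j}w_s(D_{i_s})$. At each step $s<j$ the index $i_j$ was available, so $w_s(D_{i_s})\le w_s(D_{i_j})$, and the rank of $B^{j-1}$ is at most $l^2+\sum_{s<j}w_s(D_{i_j})$. Hence $B^{j-1}$ meets a member of $\mathcal W^j(D_{i_j})$; let $B^j$ be the intersection. The box $B^k$ is contained in the required set.
\end{proof}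

\section{Steering data and the ultrafilters}\label{sec:filters}

Let $c_0$ be the Polish space of real null sequences with the supremum norm, and let
\[
Q=(\mathbb R\times c_0\times c_0)^{\{+,-\}},\qquad q=(\kappa^\varepsilon,s^\varepsilon,u^\varepsilon)_{\varepsilon=\pm}\in Q.
\]
An element of $Q$ is an instruction for approaching a height in one coordinate: on side $\varepsilon$, $s^\varepsilon$ is a \emph{slow} perturbation, $u^\varepsilon$ is a \emph{fast} perturbation, and $\kappa^\varepsilon$ is a switch, of which only the alternative $\kappa^\varepsilon=0$ or $\kappa^\varepsilon\neq0$ matters. To keep perturbed heights in $I$ we fold the line by $\rho(t)=\operatorname{dist}(t,2\mathbb Z)$. The map $\rho\colon\mathbb R\to I$ satisfies $|\rho(t)-\rho(t')|\le|t-t'|$ and $\rho(t)=t$ on $I$; it maps each $[k,k+1]$, $k\in\mathbb Z$, isometrically onto $I$, so it is an open surjection.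

In this section $f_\eta\colon X\to I$ and $q_\eta\colon X\to Q$ ($\eta<\lambda$) are arbitrary functions and $\ell(x)$ is an arbitrary ladder at each $x\in X$, subject only to the hypothesis that $\iota(X)$ is dense in $\Omega$. Density has two consequences.
\begin{itemize}
\item[(D1)] Nonempty open subsets of $\Omega$ have nonempty traces; so open sets with disjoint traces are disjoint.
\item[(D2)] An open $D\subset\Omega$ with $\mu$-dense trace is dense: for nonempty open $O$, the nonempty $\mu$-open set $\operatorname{tr}O$ meets $\operatorname{tr}D$.
\end{itemize}

\subsection*{Iterated ultrafilters}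
Fix a nonprincipal ultrafilter $\mathcal V$ on $\omega$, and write $(\mathcal Vm)\,\psi(m)$ for $\{m:\psi(m)\}\in\mathcal V$. This quantifier commutes with negation and with finite conjunctions. For a finite set of ordinals $F=\{\eta_1<\dots<\eta_k\}$ let $\mathcal V_F$ be the family of all $\Gamma\subset\omega^F\times\omega$ such that
\[
(\mathcal Vm_k)\cdots(\mathcal Vm_1)(\mathcal Vn)\ \ (\bar m,n)\in\Gamma,\qquad\text{where }\bar m(\eta_i)=m_i .
\]
The largest ordinal is quantified outermost and $n$ innermost. By the commutation rules $\mathcal V_F$ is an ultrafilter, and $\mathcal V_\emptyset$ is $\mathcal V$. We say that a property holds for \emph{$\mathcal V_F$-many} $(\bar m,n)$ if it holds on a member of $\mathcal V_F$. Directly from the definition: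
\begin{itemize}
\item[(V1)] if $F\subset F'$, then $\Gamma\in\mathcal V_F$ if and only if $\{(\bar m',n):(\bar m'|_F,n)\in\Gamma\}\in\mathcal V_{F'}$ (the additional quantifiers are idle);
\item[(V2)] for each $N$, the set of $(\bar m,n)$ with $n\geq N$ and all $\bar m(\eta)\ge N$ is in $\mathcal V_F$;
\item[(V3)] if $\sigma$ is larger than all elements of $F$, a property $\psi(\bar m,m,n)$, with $m$ the $\sigma$-th coordinate, holds for $\mathcal V_{F\cup\{\sigma\}}$-many triples if and only if $(\mathcal Vm)$ [$\psi(\bar m,m,n)$ holds for $\mathcal V_F$-many $(\bar m,n)$].
\end{itemize}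

\subsection*{Seen sets}
Fix $x\in X$ and $\varepsilon$. Let $\ell(x)=(J_l^\pm)$ and $q_\eta(x)=(\kappa_\eta^\varepsilon,s_\eta^\varepsilon,u_\eta^\varepsilon)_\varepsilon$. Call $\eta<\lambda$ \emph{slow} for $(x,\varepsilon)$ if $f_\eta(x)>0$ or $\kappa_\eta^\varepsilon=0$, and let $\mathrm{Sl}^\varepsilon(x)$ be the set of slow coordinates. For $\bar m\in\omega^{\mathrm{Sl}^\varepsilon(x)}$ and $n\in\omega$ define the \emph{target} $p=p^\varepsilon_{\bar m,n}(x)\in I^\lambda$ by
\[
p(\eta)=\begin{cases}\rho\big(f_\eta(x)+s^\varepsilon_\eta(\bar m(\eta))+u^\varepsilon_\eta(n)\big)&\text{if $\eta$ is slow,}\\ \rho\big(u^\varepsilon_\eta(n)\big)&\text{otherwise (and then $f_\eta(x)=0$).}\end{cases}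
\]
Each slow coordinate has its own clock $\bar m(\eta)$, and all coordinates share the fast clock $n$. An open set in $\Omega$ can depend on infinitely many coordinates, and one cannot iterate $\mathcal V$ infinitely often; the common clock lets infinitely many coordinates move at once.

\begin{definition}
An open set $O\subset\Omega$ is \emph{$\varepsilon$-seen by $x$} if there are a finite $F\subset\mathrm{Sl}^\varepsilon(x)$ and $\Gamma\in\mathcal V_F$ such that for each $(\bar m,n)\in\Gamma$ there are $c,l_0\in\omega$ with the following property: for every $l\ge l_0$, $l\geq1$, there is a box $B\subset I^\lambda$ of rank $\le cl$ such that $J_l^\varepsilon\times B\subset O$ and $p^\varepsilon_{\bar m',n}(x)\in B$ for all $\bar m'\in\omega^{\mathrm{Sl}^\varepsilon(x)}$ extending $\bar m$.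
\end{definition}

So $O$ is seen if over the rungs of the ladder it contains boxes around most targets, with rank growing at most linearly. Linear growth survives finite intersections and is dominated by the rank $l^2$ in Lemma~\ref{lem:W}.

\begin{lemma}\label{lem:seen}
\begin{itemize}
\item[(a)] Open supersets and finite intersections of $\varepsilon$-seen sets are $\varepsilon$-seen.
\item[(b)] Let $O\subset\Omega$ be open and depend only on the $X$-coordinate and the coordinates in $S\subset\lambda$, and let $F=S\cap\mathrm{Sl}^\varepsilon(x)$ be finite, so that $p^\varepsilon_{\bar m',n}(x)|_S$ depends only on $\bar m=\bar m'|_F$ and $n$. If $(x,p^\varepsilon_{\bar m',n}(x))\in O$ for $\mathcal V_F$-many $(\bar m,n)$, then $O$ is $\varepsilon$-seen by $x$.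
\item[(c)] Every open neighborhood of $\iota(x)$ is $\varepsilon$-seen by $x$. If an open set $J\subset X$ contains $J_l^\varepsilon$ for all large $l$, then $J\times I^\lambda$ is $\varepsilon$-seen by $x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For supersets use the same data. Let $O,O'$ be seen through $(F,\Gamma)$, $(F',\Gamma')$. By (V1), the set $\Gamma''$ of $(\bar m'',n)\in\omega^{F\cup F'}\times\omega$ with $(\bar m''|_F,n)\in\Gamma$ and $(\bar m''|_{F'},n)\in\Gamma'$ is in $\mathcal V_{F\cup F'}$. For $(\bar m'',n)\in\Gamma''$ and large $l$ the boxes $B,B'$ both contain the targets $p^\varepsilon_{\bar m',n}(x)$ with $\bar m'\supset\bar m''$. So $B\cap B'$ is a box of rank $\le(c+c')l$ containing these targets, and $J_l^\varepsilon\times(B\cap B')\subset O\cap O'$.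

(b) Let $(\bar m,n)$ be such a pair and $p$ a corresponding target. There are $\delta>0$ and a finite $E\subset S$ such that $O$ contains every $(r,y)$ with $|r-x|<\delta$ and $|y_\eta-p(\eta)|<\delta$ for $\eta\in E$. For large $l$ we have $J_l^\varepsilon\subset(x-\delta,x+\delta)$, $2/l!<\delta$ and $l\ge|E|$; then the box with factors $I_l(p(\eta))$, $\eta\in E$, has rank $\le l$ and works for all $\bar m'\supset\bar m$.

(c) By (a) it suffices to treat $O=\{(r,y):|r-x|<\delta,\ |y_\eta-f_\eta(x)|<\delta\ (\eta\in S)\}$ with $S$ finite. Choose $N$ with $|s_\eta^\varepsilon(m)|,|u_\eta^\varepsilon(m)|<\delta/2$ for $m\ge N$, $\eta\in S$. As $\rho(f_\eta(x))=f_\eta(x)$ and $\rho$ does not increase distances, $(x,p)\in O$ when all clocks in $S$ and $n$ are at least $N$. Apply (V2) and (b). For the second statement use $F=\emptyset$ and the box of rank $0$.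
\end{proof}

\begin{example}\label{ex:half}
Let $G_1=\{(r,y):y_\sigma>1/2\}$, $G_0=\{(r,y):y_\sigma<1/2\}$. Suppose $f_\sigma(x)=1/2$ and $s_\sigma^\pm(m)=\pm1/(m+3)$, with $u_\sigma^\pm$ arbitrary. For each $m$, $\rho(1/2+1/(m+3)+u^+_\sigma(n))>1/2$ for all large $n$, so by (b) with $S=\{\sigma\}$ the point $x$ $+$-sees $G_1$; in the same way it $-$-sees $G_0$. Since $n$ is quantified innermost, the slow perturbation decides, whatever $u_\sigma^\pm$ is.
\end{example}

\begin{proposition}\label{prop:filters}
There are open ultrafilters $\mathcal F_x^\varepsilon$ on $(X,\mu)$ that satisfy \textup{(H1)} and \textup{(H2)} and contain $\operatorname{tr}O$ for every $O$ that is $\varepsilon$-seen by $x$.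
\end{proposition}

\begin{proof}
Fix $x,\varepsilon$, write $J_l=J_l^\varepsilon$, and for dense open $D\subset\Omega$ put $W_D=\bigcup_{l\ge1}W(D,J_l,l)$. Let $O$ be $\varepsilon$-seen and let $D_1,\dots,D_k$ be dense open, $k\ge0$. Take $(\bar m,n)\in\Gamma$ with its $c,l_0$, some $l\ge\max(k,c,l_0,1)$, and a box $B$ of rank $\le cl\le l^2$ with $J_l\times B\subset O$. By Lemma~\ref{lem:W} and (D1), the trace of $O\cap W_{D_1}\cap\dots\cap W_{D_k}$ is nonempty. With Lemma~\ref{lem:seen}(a) (and since $\Omega$ is seen), this shows that the traces of seen sets and of the sets $W_D$ are contained in an open ultrafilter $\mathcal F_x^\varepsilon$. Property (H1) follows from Lemma~\ref{lem:seen}(c).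

For (H2) let $A=\operatorname{tr}\hat A\in\mathcal F_x^\varepsilon$ with $\hat A$ open, and let $D=\hat A\cup(\Omega\setminus\overline{\hat A})$, a dense open set. By Urysohn's lemma in the compact Hausdorff space $I\times I^\lambda$ there are continuous $\varphi_l\colon I\times I^\lambda\to I$ equal to $1$ on the compact set $\overline{W(D,J_l,l)}$ and to $0$ off the open set $D\cap(J_l\times I^\lambda)$. The intervals $J_l$ are disjoint, and each point of $X\setminus\{x\}$ has a neighborhood meeting only finitely many of them. So $\psi=\sum_l\varphi_l\circ\iota$ is a $\mu$-continuous function from $X\setminus\{x\}$ to $I$ that vanishes off $\operatorname{tr}D$. Let $\varphi=\psi$ on $A\setminus\{x\}$ and $\varphi=0$ elsewhere on $X\setminus\{x\}$. The set $\operatorname{tr}D$ is the union of the disjoint $\mu$-open sets $A$ and $\operatorname{tr}(\Omega\setminus\overline{\hat A})$, on which $\varphi$ is $\psi$ and $0$ respectively, so $\varphi$ is continuous at the points of $\operatorname{tr}D$ other than $x$. At a point off $\operatorname{tr}D$ we have $\psi=0$, and $0\le\varphi\le\psi$ everywhere, so $\varphi$ is continuous there too. Finally $\varphi=1$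 on $A\cap\operatorname{tr}W_D\in\mathcal F_x^\varepsilon$, which is a subset of $X_x^\varepsilon$.
\end{proof}

It remains to choose $f_\eta,q_\eta,\ell$ so that $\iota(X)$ is dense and (H3), (H4) hold.

\section{Null sets, tame sets, and a generic family}\label{sec:tools}

In Example~\ref{ex:model} we listed $\mathfrak c$ tasks and gave each its own point. We now fix in advance a class of tasks that is small enough to be listed and rich enough to be closed under every construction we shall need.

\subsection*{Null sets}
We need sets that are large in two ways at once: they must involve $\mathfrak c$ points of $X$, so that an unused point is available, and they must remain large when a meager set is removed. For a nonempty Polish space $W$ (possibly a point), call $P\subset X\times W$ \emph{null} if there is $T\subset X$ with $|T|<\mathfrak c$ such that $P\setminus(T\times W)$ is meager, and \emph{positive} otherwise. Meager sets are null, and subsets and finite unions of null sets are null (unite the sets $T$). Below $W'$ is also nonempty Polish.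
\begin{itemize}
\item[(N0)] If $P$ is positive, its projection to $X$ has cardinality $\mathfrak c$. (Otherwise take $T$ to be the projection.)
\item[(N1)] If $P\subset X\times W\times W'$ is positive, so is its projection $P'$ to $X\times W$. (If $P'\setminus(T\times W)$ is meager, so is its product with $W'$, which contains $P\setminus(T\times W\times W')$.)
\item[(N2)] If $P\subset X\times W$ is positive and $O\subset W'$ is nonempty open, then $P\times O$ is positive. (If $(P\times O)\setminus(T\times W\times W')$ is meager, then by (F3) and (F1) its section at some $w'\in O$ is meager; that section is $P\setminus(T\times W)$.)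
\item[(N3)] A nonempty open interval $J\subset X$ is positive. (If $J\setminus T$ is meager, then $T$ contains a $G_\delta$ set dense in $J$, which is uncountable by (F1); so $|T|=\mathfrak c$ by (F2).)
\end{itemize}

\subsection*{Tame sets}
Let $\chi>2^{2^{\mathfrak c}}$ be a regular cardinal and let $H(\chi)$ be the set of all sets whose transitive closure has cardinality less than $\chi$. It contains $\mathbb R$, $Q^\omega$ and the like, all subsets of these, and all functions between them, and statements about such objects mean the same in $(H(\chi),\in)$ as in the universe. By the L\"owenheim--Skolem theorem there is an elementary submodel $M\prec H(\chi)$ with $\mathbb R\cup\{\mathcal V\}\subset M$ and $|M|=\mathfrak c$. We use elementarity only in this form: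
\begin{itemize}
\item[(E)] if $a_1,\dots,a_n\in M$ and some $y\in H(\chi)$ satisfies a formula $\psi(y,a_1,\dots,a_n)$ in $H(\chi)$, then some $y\in M$ satisfies it in $H(\chi)$.
\end{itemize}
In particular an object uniquely defined from parameters in $M$ is in $M$. If $A\in M$ and $0<|A|\le\mathfrak c$, then $A\subset M$: by (E) some surjection $\mathbb R\to A$ is in $M$, and its values are defined from it and from reals. So $M$ contains all functions between ordinals $\le\omega$, and all points and all open, closed and $G_\delta$ subsets of Polish spaces such as $X\times I^N$ or $Q^N$ with $N\le\omega$.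

Let $\Sigma=I\times Q$, and let $\mathbb L$ be the set of all pairs of sequences of open subintervals of $X$. We work in products $Y_1^{S_1}\times\dots\times Y_n^{S_n}$, where each $Y_k$ is one of $X$, $(0,1)$, $I$, $\mathbb R$, $c_0$, $Q$, $\Sigma$, $\mathbb L$ and each $S_k$ is an arbitrary countable set (a one-point set gives a plain factor $Y_k$). The $S_k$ need not be in $M$. Choose bijections of the $S_k$ with ordinals $N_k\le\omega$. A subset $P$ of the product is \emph{tame} if its copy in $Y_1^{N_1}\times\dots\times Y_n^{N_n}$ is in $M$; a function is tame if its graph is. Two choices of bijections differ by permutations of the $N_k$, which are in $M$, so tameness does not depend on the choice. Under the bijections, any map between countable index sets (such as an inclusion) and any linear order on a finite index set become elements of $M$. Hence (E) gives: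
\begin{itemize}
\item[(T0)] open, closed and $G_\delta$ subsets of such a product of Polish factors, and constant functions on tame sets, are tame;
\item[(T1)] a set or function defined from finitely many tame objects, from $\mathcal V$, from reals, from maps between the index sets and from orders of finite index sets is tame; this covers projections, products, reindexings, and combinations of finitely many functions;
\item[(T2)] if $P$ is tame, $\psi(v,w)$ is a property defined from objects as in (T1), and for every $v\in P$ some $w$ satisfies $\psi(v,w)$, then a tame function on $P$ selects such a $w$. (A selector exists in $H(\chi)$ by the axiom of choice; apply (E) to the copies.)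
\end{itemize}
Arbitrary subsets of $X$, and the functions $f_\eta,q_\eta$ to be constructed, are not claimed to be tame.

\subsection*{A generic family}
The next lemma is the reservoir from which all values are drawn. It provides $2^{\mathfrak c}$ functions, any countably many of which can be prescribed simultaneously at some point, although only $\mathfrak c$ points are available. The reason is that countably many elements of $\{0,1\}^{\mathfrak c}$ are already distinguished by their restrictions to a countable set, and there are only $\mathfrak c$ such patterns. Let $\Lambda=\{0,1\}^{\mathfrak c}$; then $|\Lambda|=\lambda$, and no element of $\Lambda$ is an ordinal.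

\begin{lemma}\label{lem:generic}
There are $\ell\colon X\to\mathbb L$, with $\ell(r)$ a ladder at $r$ for all $r$, and $\gamma_\xi=(g_\xi,k_\xi)\colon X\to\Sigma$ for $\xi\in\Lambda$, with the following property. If $\Phi\subset\Lambda$ is countable, $T\subset X$ is tame with $|T|=\mathfrak c$, and $(h_\infty,h)\colon T\to\mathbb L\times\Sigma^\Phi$ is tame with $h_\infty(r)$ a ladder at $r$ for all $r\in T$, then some $r\in T$ satisfies $\ell(r)=h_\infty(r)$ and $(\gamma_\xi(r))_{\xi\in\Phi}=h(r)$.
\end{lemma}

\begin{proof}
A \emph{code} is a tuple $(A,(a_j)_{j<\omega},T,H)$ with $A\subset\mathfrak c$ countable, $a_j\in\{0,1\}^A$ pairwise distinct, $T,H\in M$, $T\subset X$, $|T|=\mathfrak c$, and $H=(H_\infty,(H_j)_{j<\omega})\colon T\to\mathbb L\times\Sigma^\omega$ with $H_\infty(r)$ a ladder at $r$. There are at most $\mathfrak c^\omega\cdot\mathfrak c^\omega\cdot|M|=\mathfrak c$ codes. Enumerate them in length at most $\mathfrak c$ and recursively assign to each code a point of its set $T$ not assigned before. At the point $r$ assigned to a code let $\ell(r)=H_\infty(r)$, and let $\gamma_\xi(r)=H_j(r)$ if $\xi|_A=a_j$ (there is at most one such $j$).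 In all remaining cases let $\ell(r)=\ell_0(r)$ and let $\gamma_\xi(r)$ be a fixed element of $\Sigma$. Given $\Phi,T,h_\infty,h$, enlarge $\Phi$ and extend $h$ by constants so that $\Phi=\{\xi_j:j<\omega\}$ with distinct $\xi_j$. Choose a countable $A\subset\mathfrak c$ containing for each $i\ne j$ a point where $\xi_i$ and $\xi_j$ differ, put $a_j=\xi_j|_A$, and let $H\in M$ be the copy of $(h_\infty,h)$. The point assigned to this code is as required.
\end{proof}

This fixes the ladders $\ell(x)$. When the ladder is irrelevant we apply the lemma with $h_\infty=\ell_0|_T$, which is tame by (T1).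

\section{The topology $\mu$}\label{sec:recursion}

Let $\{E_\theta:\theta<\lambda\}$ enumerate all subsets of $X$. The function $f_\theta$ will be a fresh generic function $g_\alpha$, set to $0$ at some points, so that on a dense family of open sets $f_\theta>0$ implies $r\notin E_\theta$, or $f_\theta>0$ implies $r\in E_\theta$. This gives (H3). The difficulty is that this truncation must not spoil the freedom to prescribe values, which is needed for density and for (H4). The value $0$ can always be prescribed, since truncation does not change it. A positive value can be prescribed only under side conditions on earlier data, and the notions below keep track of these conditions.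

By recursion on $\theta<\lambda$ we define $\gamma_\theta=(f_\theta,q_\theta)\colon X\to\Sigma$, an index $\alpha_\theta\in\Lambda$, and an increasing family of sets $U_\theta\subset\Lambda$ of \emph{used} indices, with $U_0=\emptyset$, unions at limits (including $\lambda$), $|U_\theta|\le|\theta|+\omega$ for $\theta<\lambda$, $\alpha_\theta\in U_{\theta+1}\setminus U_\theta$, and
\begin{itemize}
\item[(Z)] if $\gamma_{\alpha_\theta}(r)=(0,q)$, then $\gamma_\theta(r)=(0,q)$.
\end{itemize}
The indices $\alpha_\theta$ are pairwise distinct. Thus $\gamma_\xi$ has a meaning for $\xi\in\Lambda\cup\lambda$, and we write $\gamma_\Phi(r)=(\gamma_\xi(r))_{\xi\in\Phi}$.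

\subsection*{Conditions and demands}
Let $\Xi\subset S$ be sets of ordinals, $\Xi$ finite and $S$ countable, and put
\[
V(\Xi,S)=X\times(0,1)^\Xi\times Q^S,
\]
with elements $v=(r,z,q)$; we call $r$ the \emph{base point} of $v$. A point $r\in X$ is \emph{exact} for $(\Xi,S)$ if $f_\eta(r)\in(0,1)$ for $\eta\in\Xi$ and $f_\eta(r)=0$ for $\eta\in S\setminus\Xi$; its \emph{view} is then
\[
\operatorname{view}_{\Xi,S}(r)=\big(r,(f_\eta(r))_{\eta\in\Xi},(q_\eta(r))_{\eta\in S}\big)\in V(\Xi,S).
\]
A \emph{condition} is a triple $\mathbf c=(\Xi,S,P)$ with $P\subset V(\Xi,S)$ positive and tame. An \emph{extension} of $\mathbf c$ is a condition $(\Xi,S',P')$ with $S\subset S'$ and $P'\subset P\times Q^{S'\setminus S}$. A \emph{demand over $\mathbf c$} is a tuple $(S',P',\Phi,h)$, where $(\Xi,S',P')$ is an extension of $\mathbf c$, $\Phi\subset\Lambda\cup\lambda$ is countable, and $h\colon P'\to\Sigma^\Phi$ is tame. A point $r$ \emph{meets} the demand if it is exact for $(\Xi,S')$, $v=\operatorname{view}_{\Xi,S'}(r)\in P'$, and $\gamma_\Phi(r)=h(v)$. These notions make sense as soon as $\gamma_\eta$ is defined for the ordinals $\eta\in S'\cup\Phi$. A demand over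 an extension of $\mathbf c$ is a demand over $\mathbf c$. Enlarging $\Phi$ and extending $h$ by constants only makes a demand harder to meet.

\begin{definition}
Let $\mathbf c=(\Xi,S,P)$ be a condition.
\begin{itemize}
\item For $S\subset\theta\le\lambda$, $\mathbf c$ is \emph{solid at $\theta$} if every demand over $\mathbf c$ with $S'\subset\theta$ and $\Phi\subset\Lambda\setminus U_\theta$ is met. For $E\subset X$, it is \emph{solid at $\theta$ off $E$} if every such demand is met by a point outside $E$.
\item For $S\subset\sigma<\lambda$, $\sigma$ is \emph{free over $\mathbf c$} if every demand over $\mathbf c$ with $S'\subset\sigma$ and $\Phi\subset\{\sigma\}\cup(\Lambda\setminus U_{\sigma+1})$ is met. We put $\mathbf c*\sigma=(\Xi\cup\{\sigma\},S\cup\{\sigma\},P\times(0,1)\times Q)$; this is a condition by (N2) and (T1).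
\end{itemize}
\end{definition}

Solidity says that the unused part of the reservoir can still be prescribed at points whose view lies in any positive tame part of $P$. Freeness says that, in addition, $f_\sigma$ and $q_\sigma$ themselves can be prescribed. An extension with $S'\subset\theta$ of a condition solid at $\theta$ is solid at $\theta$. Freeness of $\sigma$ refers only to stages up to $\sigma$; part (b) of the next lemma shows that it persists, thanks to (Z).

\begin{lemma}\label{lem:persist}
Let $\theta\le\lambda$ and suppose that all stages below $\theta$ are constructed.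
\begin{itemize}
\item[(a)] $(\emptyset,\emptyset,X)$ is solid at $\theta$. Moreover, if $S\subset\theta$ is countable, $T\subset X$ is tame with $|T|=\mathfrak c$, and $(h_\infty,h)\colon T\to\mathbb L\times Q^S$ is tame with $h_\infty(r)$ a ladder at $r$, then some $r\in T$ satisfies $\ell(r)=h_\infty(r)$ and $\gamma_\eta(r)=(0,h_\eta(r))$ for all $\eta\in S$.
\item[(b)] If $\sigma<\theta$ is free over $\mathbf c$, every demand over $\mathbf c$ with $S'\subset\theta\setminus\{\sigma\}$ and $\Phi\subset\{\sigma\}\cup(\Lambda\setminus U_\theta)$ is met.
\item[(c)] If $\sigma<\theta$ is free over $\mathbf c$, then $\mathbf c*\sigma$ is solid at $\theta$.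
\end{itemize}
\end{lemma}

\begin{proof}
(a) For the second statement apply Lemma~\ref{lem:generic} to the indices $\alpha_\eta$ ($\eta\in S$) with prescribed values $(0,h_\eta(r))$, and use (Z). For solidity, $X$ is positive by (N3). Let $(S',P',\Phi,h)$ be a demand with $S'\subset\theta$, $\Phi\subset\Lambda\setminus U_\theta$. The projection $T$ of $P'$ to $X$ is tame and has cardinality $\mathfrak c$ by (N0). By (T2) select a tame $c\colon T\to Q^{S'}$ with $(r,c(r))\in P'$. The indices $\alpha_\eta$ ($\eta\in S'$) are in $U_\theta$, hence not in $\Phi$. Apply Lemma~\ref{lem:generic}, prescribing $(0,c_\eta(r))$ at $\alpha_\eta$ and $h(r,c(r))$ on $\Phi$. By (Z) the resulting $r$ is exact for $(\emptyset,S')$ with view $(r,c(r))$, so it meets the demand.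

(b) Let $\mathbf c=(\Xi,S,P)$, $S_0=S'\cap\sigma\supset S$ and $S_1=S'\setminus S_0$; the elements of $S_1$ are larger than $\sigma$. Let $P_0$ be the projection of $P'$ to $V(\Xi,S_0)$; by (N1) and (T1), $(\Xi,S_0,P_0)$ is an extension of $\mathbf c$. Select a tame $c\colon P_0\to Q^{S_1}$ with $(v_0,c(v_0))\in P'$. For $\eta\in S_1$ we have $\alpha_\eta\notin U_\eta\supset U_{\sigma+1}$, and $\alpha_\eta\in U_\theta$, so $\alpha_\eta\notin\Phi$. Hence $\Phi_0=\Phi\cup\{\alpha_\eta:\eta\in S_1\}\subset\{\sigma\}\cup(\Lambda\setminus U_{\sigma+1})$, and freeness applies to the demand $(S_0,P_0,\Phi_0,h_0)$, where $h_0(v_0)$ is $(0,c_\eta(v_0))$ at $\alpha_\eta$ and $h(v_0,c(v_0))$ on $\Phi$. By (Z) a point meeting it is exact for $(\Xi,S')$ with view $(v_0,c(v_0))\in P'$, so it meets the given demand.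

(c) Let $(S'',P'',\Phi,h)$ be a demand over $\mathbf c*\sigma$ with $S''\subset\theta$, $\Phi\subset\Lambda\setminus U_\theta$. Let $S'=S''\setminus\{\sigma\}$ and let $P'$ be the projection of $P''$ to $V(\Xi,S')$; again $(\Xi,S',P')$ is an extension of $\mathbf c$. Select a tame $c\colon P'\to(0,1)\times Q$ with $(v',c(v'))\in P''$. Apply (b), prescribing $c(v')$ at $\sigma$ and $h(v',c(v'))$ on $\Phi$.
\end{proof}

\subsection*{Towers and regions}
To reach a point with positive values at several coordinates, we switch them on one at a time, in increasing order, each being free over the condition reached so far. A \emph{tower at $\theta$} consists of $k\geq 0$, ordinals $\eta_1,\dots,\eta_k$, and conditions $\mathbf c_j=(\Xi_j,S_j,P_j)$, $0\le j\le k$, with $\Xi_j=\{\eta_1,\dots,\eta_j\}$ and $S_k\subset\theta$, such that for $j<k$ the ordinal $\eta_{j+1}$ is free over $\mathbf c_j$ (in particular $S_j\subset\eta_{j+1}$) and $\mathbf c_{j+1}$ is an extension of $\mathbf c_j*\eta_{j+1}$. Then $\eta_1<\dots<\eta_k<\theta$. The \emph{top} $\mathbf c_k$ is solid at $\theta$: for $k=0$ it extends $(\emptyset,\emptyset,X)$, and for $k\ge1$ it extends $\mathbf c_{k-1}*\eta_k$,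 so Lemma~\ref{lem:persist}(a) or (c) applies. Replacing the top by an extension with $S'\subset\theta$ gives a tower at $\theta$, and a tower at $\theta$ is a tower at every later stage. Solidity of the top will give density; freeness at the lower levels will be used in Section~\ref{sec:crossing} to switch the coordinates off again.

A \emph{region over $\theta$} is a pair $(J,b)$, where $J\subset X$ is a nonempty open interval and $b=(b_\eta)_{\eta\in F}$ is a family of nonempty open intervals $b_\eta\subset(0,1)$ indexed by a finite $F\subset\theta$. It is \emph{rational} if all endpoints are rational. Put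
\[
[J,b]=\{(r,y)\in X\times I^\theta:r\in J,\ y_\eta\in b_\eta\ (\eta\in F)\}.
\]
Every nonempty open subset of $X\times I^\theta$ contains such a set. A region $(J',b')$ is a \emph{subregion} of $(J,b)$ if $J'\subset J$, $F'\supset F$ and $b'_\eta\subset b_\eta$ for $\eta\in F$. A tower \emph{lies in} $(J,b)$ if $F\subset\Xi_k$ and all $(r,z,q)\in P_k$ satisfy $r\in J$ and $z_\eta\in b_\eta$ ($\eta\in F$). A tower lying in a subregion lies in the region. Writing $\iota_\theta(r)=(r,(f_\eta(r))_{\eta<\theta})$, we note:
\begin{itemize}
\item[(L)] if a tower at $\theta$ lies in a region $(J,b)$ over $\theta$ and $r$ meets a demand over its top, then $\iota_\theta(r)\in[J,b]$.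
\end{itemize}
Along the recursion we maintain
\begin{itemize}
\item[$(\mathrm{Dens}_\theta)$] for every region over $\theta$, some tower at $\theta$ lies in it.
\end{itemize}
This holds for $\theta=0$ (take $k=0$, $\mathbf c_0=(\emptyset,\emptyset,J)$, by (N3) and (T0)), and it passes to limit ordinals because $F$ is finite.

\subsection*{Stage $\theta$}
Assume $(\mathrm{Dens}_\theta)$ and let $E=E_\theta$. The construction rests on a dichotomy. Either the complement of $E$ is large enough to meet all demands; or some demand is met only inside $E$, and then that demand, added as a side condition, forces our points into $E$.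

Call a rational region over $\theta$ \emph{white} if some tower at $\theta$ lying in it has a top that is solid at $\theta$ off $E$, and \emph{black} otherwise. Rational subregions of black regions are black. For every black region choose, by $(\mathrm{Dens}_\theta)$, a tower lying in it and a demand $(S',P',\Phi',h')$ over its top, with $S'\subset\theta$ and $\Phi'\subset\Lambda\setminus U_\theta$, such that every point meeting this demand is in $E$. There are at most $|\theta|+\omega$ rational regions, so the union $U'$ of $U_\theta$ and all the chosen sets $\Phi'$ has cardinality at most $|\theta|+\omega<\lambda$. Pick $\alpha=\alpha_\theta\in\Lambda\setminus U'$ and put $U_{\theta+1}=U'\cup\{\alpha\}$. Let $\mathcal O_1$ be the union of the sets $[J,b]$ over all black regions, $\mathcal O_0=(X\times I^\theta)\setminus\overline{\mathcal O_1}$, and define $q_\theta=k_\alpha$ and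
\[
f_\theta(r)=\begin{cases}g_\alpha(r)&\text{if }\iota_\theta(r)\in\mathcal O_0\text{ and }r\notin E,\text{ or }\iota_\theta(r)\in\mathcal O_1\text{ and }r\in E,\\0&\text{otherwise.}\end{cases}
\]
Then (Z) holds.

\begin{example}
Let $\theta=0$. Regions are intervals $J$, and tops are conditions $(\emptyset,\emptyset,P)$. If $E=X$, all regions are black and $f_0=g_\alpha$. If $|E|<\mathfrak c$, all regions are white: add to a given demand a new index $\xi$ and prescribe there a constant $(t,q)$; the $\mathfrak c$ values of $t\in I$ give $\mathfrak c$ distinct points meeting the demand, and one of them is outside $E$. In this case $f_0$ is $g_\alpha$ off $E$ and $0$ on $E$.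
\end{example}

\begin{lemma}\label{lem:dens}
$(\mathrm{Dens}_{\theta+1})$ holds.
\end{lemma}

\begin{proof}
Let $(J,b)$ be a region over $\theta+1$. If $\theta\notin F$, use $(\mathrm{Dens}_\theta)$. Let $\theta\in F$ and $b^0=b|_{F\setminus\{\theta\}}$. It suffices to find a tower at $\theta$ lying in $(J,b^0)$ such that $\theta$ is free over its top $(\Xi,S,P)$: then adding the level $\eta_{k+1}=\theta$, $\mathbf c_{k+1}=(\Xi\cup\{\theta\},S\cup\{\theta\},P\times b_\theta\times Q)$, which is a condition by (N2), gives a tower at $\theta+1$ lying in $(J,b)$. In checking freeness we consider demands $(S'',P'',\Phi'',h'')$ with $S''\subset\theta$ and $\Phi''=\{\theta\}\cup\Psi$, $\Psi\subset\Lambda\setminus U_{\theta+1}$. The open set $[J,b^0]\subset X\times I^\theta$ either meets $\mathcal O_1$ or is contained in $\mathcal O_0$.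

\emph{Case 1: $[J,b^0]$ meets $\mathcal O_1$.} Then it meets $[J',b']$ for a black region $(J',b')$, and some rational region $(J^1,b^1)$ is a subregion of both; it is black. Take its chosen tower and demand $(S',P',\Phi',h')$, and replace the top by $(\Xi,S',P')$. The new tower lies in $(J^1,b^1)$ and its top is solid at $\theta$. Given a demand over $(\Xi,S',P')$ as above, note that $\Phi'$, $\{\alpha\}$ and $\Psi$ are pairwise disjoint subsets of $\Lambda\setminus U_\theta$. By solidity some $r$ meets the demand on $P''$ that prescribes, for $v\in P''$, the value $h'(v|_{S'})$ on $\Phi'$, $h''_\theta(v)$ at $\alpha$, and $h''_\Psi(v)$ on $\Psi$; here $v|_{S'}\in P'$ is the projection of $v$. This $r$ meets $(S',P',\Phi',h')$, so $r\in E$, and $\iota_\theta(r)\in[J^1,b^1]\subset\mathcal O_1$ by (L). Hence $\gamma_\theta(r)=\gamma_\alpha(r)=h''_\theta(v)$.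

\emph{Case 2: $[J,b^0]\subset\mathcal O_0$.} Take a rational subregion $(J^1,b^1)$ of $(J,b^0)$. As $[J^1,b^1]$ misses $\mathcal O_1$, the region is white; take a tower lying in it whose top is solid at $\theta$ off $E$. Given a demand over the top as above, some $r\notin E$ meets the demand on $P''$ that prescribes $h''_\theta(v)$ at $\alpha$ and $h''_\Psi(v)$ on $\Psi$. By (L), $\iota_\theta(r)\in\mathcal O_0$, so $\gamma_\theta(r)=\gamma_\alpha(r)=h''_\theta(v)$.
\end{proof}

The recursion runs through all $\theta<\lambda$, and $(\mathrm{Dens}_\lambda)$ holds. From now on $\iota=\iota_\lambda$ and $\mu$ are those given by the functions $f_\eta$.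

\begin{proposition}\label{prop:mu}
The set $\iota(X)$ is dense in $\Omega$, and $\mu$ satisfies \textup{(H3)}.
\end{proposition}

\begin{proof}
Given a region $(J,b)$ over $\lambda$, take a tower lying in it. Its top $(\Xi,S,P)$ is solid at $\lambda$, so the demand $(S,P,\emptyset,h)$ with the trivial $h$ is met, and (L) gives a point of $\iota(X)\cap[J,b]$.

For (H3) we show that for every $E\subset X$ each nonempty $\mu$-open set contains a nonempty $\mu$-open $V$ with $V\subset E$ or $V\cap E=\emptyset$; if $E$ has empty interior, the second alternative always holds, so $E$ is nowhere dense. Let $E=E_\theta$. The given set contains $\operatorname{tr}[J,b]$ for a region over $\lambda$, and shrinking it we may assume $\theta\in F$. The set $\mathcal O_0\cup\mathcal O_1$ of stage $\theta$ is dense open in $X\times I^\theta$, so there are $i$ and a subregion $(J',b')$ over $\theta$ of $(J,b|_{F\cap\theta})$ with $[J',b']\subset\mathcal O_i$. Let $V=\operatorname{tr}[J',b'\cup b|_{F\setminus\theta}]$, nonempty by density. For $r\in V$ we have $\iota_\theta(r)\in\mathcal O_i$ and $f_\theta(r)\in b_\theta\subset(0,1)$. By the definition of $f_\theta$, $r\notin E$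 if $i=0$ and $r\in E$ if $i=1$.
\end{proof}

\section{Crossing points}\label{sec:crossing}

A \emph{complementary pair} consists of nonempty open sets $G_0,G_1\subset\Omega$ with $G_i=\Omega\setminus\overline{G_{1-i}}$ for $i=0,1$. Then $G_0\cap G_1=\emptyset$, $G_0\cup G_1$ is dense, each $G_i$ is the interior of its closure, and every open set disjoint from $G_{1-i}$ is contained in $G_i$. We think of $i$ as the \emph{color} of the points of $G_i$. A \emph{witness} is a point $x\in X$ that, for some $\varepsilon$, $\varepsilon$-sees $G_1$ and $(-\varepsilon)$-sees $G_0$.

\begin{proposition}\label{prop:witness}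
Every complementary pair has a witness.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:witness}]
By Propositions~\ref{prop:mu} and~\ref{prop:filters} we have $\mu$ and $\mathcal F_x^\varepsilon$ with (H1)--(H3); by Proposition~\ref{prop:reduction} it remains to prove (H4). Let $U=\operatorname{tr}\hat U$, $V=\operatorname{tr}\hat V$ be as in (H4), with $\hat U,\hat V$ open. By (D1) and (D2), $\hat U$ and $\hat V$ are disjoint with dense union. Put $G_1=\operatorname{int}\overline{\hat U}\supset\hat U$ and $G_0=\operatorname{int}\overline{\hat V}\supset\hat V$; then $\overline{G_1}=\overline{\hat U}$. The open set $\Omega\setminus\overline{\hat U}$ is contained in $\overline{\hat V}$, hence in $G_0$. Conversely $\hat U$ misses $\overline{\hat V}\supset G_0$, so the open set $G_0$ misses $\overline{\hat U}$. Thus $G_0=\Omega\setminus\overline{G_1}$, and the same argument with the roles exchanged gives $G_1=\Omega\setminus\overline{G_0}$. For a witness $x$ we get $\operatorname{tr}G_1\in\mathcal F_x^\varepsilon$ and $\operatorname{tr}G_0\in\mathcal F_x^{-\varepsilon}$. By (O2) both filters contain $U\cup V$, and $(U\cup V)\cap\operatorname{tr}G_1=U$,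 $(U\cup V)\cap\operatorname{tr}G_0=V$.
\end{proof}

For the rest of this section fix a complementary pair and \textbf{assume that it has no witness}. This assumption is symmetric in $G_0,G_1$. The plan is to reduce to Lemma~\ref{lem:twocolor} by looking at the bottom line $X\times\{0\}$ of $\Omega$, where everything can be prescribed by Lemma~\ref{lem:persist}(a). We show that the bottom line is densely colored (Lemma~\ref{lem:base}), and that any color occurring anywhere above an interval occurs on the bottom line in that interval (Lemma~\ref{lem:descent}).

First, the $G_i$ depend on countably many coordinates. By (F4), a maximal disjoint family of basic open subsets of $G_i$ is countable, and its union is dense in $G_i$. The union has the form $U\times I^{\lambda\setminus S_G}$ with $S_G\subset\lambda$ countable (the same for $i=0,1$) and $U\subset X\times I^{S_G}$ open. So $G_i=\operatorname{int}\overline{U\times I^{\lambda\setminus S_G}}=(\operatorname{int}\overline U)\times I^{\lambda\setminus S_G}$. For countable $S\supset S_G$ write $G_i=G_i^S\times I^{\lambda\setminus S}$. The sets $G_i^S\subset X\times I^S$ are open, hence tame; $G_0^S\cup G_1^S$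 is dense; and an open subset of $X\times I^S$ disjoint from $G_{1-i}^S$ is contained in $G_i^S$. Put
\[
O_i=\{r\in X:(r,0)\in G_i\}=\{r\in X:(r,0)\in G_i^S\},
\]
two disjoint Euclidean open subsets of $X$.

\subsection*{The bottom line}

\begin{lemma}\label{lem:base}
$O_0\cup O_1$ is dense in $X$.
\end{lemma}

\begin{proof}
Let $S=S_G$, and let $N$ range over the countably many boxes of $I^S$ containing $0$. The set $Z_{N,i}=\{r:(\{r\}\times N)\cap G_i^S=\emptyset\}$ is closed in $X$, since its complement is the projection of an open set. Let $T=X\setminus\bigcup_{N,i}Z_{N,i}$, a $G_\delta$ set, tame by (T0). It consists of the points $r$ for which both colors accumulate at $(r,0)$ along $\{r\}\times I^S$.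

Suppose $|T|=\mathfrak c$. By (T2) select tamely, for $r\in T$, sequences $a_n^0,a_n^1\to0$ in $I^S$ with $(r,a_n^i)\in G_i^S$ for all $n$. By Lemma~\ref{lem:persist}(a) there is $r\in T$ such that for all $\eta\in S$ we have $f_\eta(r)=0$ and $q_\eta(r)$ has $\kappa^\pm=1$, $s^\pm=0$, $u^+=(a_n^1(\eta))_n$, $u^-=(a_n^0(\eta))_n$. Then no $\eta\in S$ is slow, and the targets of $r$ restricted to $S$ are $a_n^1$ on the right and $a_n^0$ on the left. By Lemma~\ref{lem:seen}(b), $r$ is a witness. So $|T|<\mathfrak c$, and $T$ is countable by (F2).

Any nonempty open interval is covered by the countably many closed sets $Z_{N,i}$ and $\{t\}$, $t\in T$, so by (F1) it contains a nonempty open interval $J\subset Z_{N,1-i}$ for some $N,i$. Then $J\times N$ misses $G^S_{1-i}$, so $J\times N\subset G_i^S$ and $J\subset O_i$.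
\end{proof}

\subsection*{Descent along a tower}
The idea is clearest for one coordinate $\sigma$. Fix all other data and color the heights $t\in(0,1)$, separately for the right and the left side, by what a point would see if it aimed at height $t$ in coordinate $\sigma$. If opposite colors on opposite sides accumulate at the same height $t$, we use freeness of $\sigma$ to place a point at height $t$ and steer it by $s^\pm$ as in Example~\ref{ex:half}: a witness. If this does not happen, connectedness of $(0,1)$ forces one color $e$ on both sides at all heights. The color seen with $\sigma$ switched off must also be $e$: otherwise a point at height $0$ sees $1-e$ on one side, and on the other side we set $\kappa=0$ and steer it through small positive heights, where it sees $e$. This is the purpose of the switch. So the color descends from level $j+1$ of a tower to level $j$. The fast perturbations guarantee that for generic data colors are defined at all.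

\begin{lemma}\label{lem:descent}
If $(J,b)$ is a region over $\lambda$ with $[J,b]\subset G_i$, then $J\cap O_i\ne\emptyset$.
\end{lemma}

\begin{proof}
By symmetry let $i=1$. By $(\mathrm{Dens}_\lambda)$ take a tower $(\Xi_j,S_j,P_j)_{j\le k}$ lying in $(J,b)$, and let $S=S_G\cup S_k$. For $\Xi\subset S'\subset S$ with $\Xi$ finite, $v=(r,z,q)\in V(\Xi,S')$, $\bar m\in\omega^\Xi$, $n\in\omega$, define the \emph{formal target} $p^\varepsilon_{\bar m,n}(v)\in I^{S'}$ by
\begin{equation}\label{eq:formal}
p^\varepsilon_{\bar m,n}(v)(\eta)=\begin{cases}\rho\big(z_\eta+s_\eta^\varepsilon(\bar m(\eta))+u_\eta^\varepsilon(n)\big)&(\eta\in\Xi),\\ \rho\big(u_\eta^\varepsilon(n)\big)&(\eta\in S'\setminus\Xi).\end{cases}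
\end{equation}
For $v\in V(\Xi_j,S)$ write $\operatorname{col}_j^\varepsilon(v)=i$ if $(r,p^\varepsilon_{\bar m,n}(v))\in G_i^S$ for $\mathcal V_{\Xi_j}$-many $(\bar m,n)$; the color may be undefined. By downward induction on $j$ we find
\begin{itemize}
\item[$(\ast_j)$] a positive set $H_j\subset P_j\times Q^{S\setminus S_j}$ all of whose elements $v$ have base point in $J$ and $\operatorname{col}_j^+(v)=1$.
\end{itemize}

\emph{The lemma follows from $(\ast_0)$.} By Lemma~\ref{lem:base} the set of $(r,q)\in X\times Q^S$ with $r\notin O_0\cup O_1$ is nowhere dense, so some $(r,q)\in H_0$ has $r\in O_0\cup O_1$. The formal targets $(\rho(u^+_\eta(n)))_{\eta\in S}$ converge to $0$ in $I^S$. If $r\in O_0$, they would lie in the section of $G_0^S$ at $r$ for all large $n$, contradicting $\operatorname{col}_0^+=1$. So $r\in J\cap O_1$.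

\emph{The case $j=k$.} Let $H_k=P_k\times Q^{S\setminus S_k}$, positive by (N2). For $v=(r,z,q)\in H_k$ we have $r\in J$ and $z_\eta\in b_\eta$ for $\eta\in F\subset\Xi_k$. Since $s,u$ are null sequences, $p^+_{\bar m,n}(v)(\eta)\in b_\eta$ for all $\eta\in F$ when all clocks are large; then $(r,p^+_{\bar m,n}(v))\in G_1^S$ because $[J,b]\subset G_1$. Use (V2).

\emph{From $j+1$ to $j$.} Let $\sigma=\eta_{j+1}$, $\Xi=\Xi_j$, $S'=S\setminus\{\sigma\}\supset S_j$, and
\[
\widetilde V=V(\Xi,S')\times c_0\times c_0\supset\widetilde P=P_j\times Q^{S'\setminus S_j}\times c_0\times c_0 .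
\]
For $w=(v',u^+,u^-)\in\widetilde V$ with base point $r$ and $t\in\mathbb R$ let $\pi^\varepsilon_{\bar m,n}(w,t)\in I^S$ agree with $p^\varepsilon_{\bar m,n}(v')$ on $S'$ and have the value $\rho(t+u^\varepsilon(n))$ at $\sigma$. Write $\Delta^\varepsilon(w,t)=i$ if $(r,\pi^\varepsilon_{\bar m,n}(w,t))\in G_i^S$ for $\mathcal V_\Xi$-many $(\bar m,n)$. For $v$ in $V(\Xi_j,S)$ or in $V(\Xi_{j+1},S)$ let $w(v)\in\widetilde V$ be obtained by forgetting $\kappa_\sigma^\pm$, $s_\sigma^\pm$ and (if present) $z_\sigma$. Comparing formulas, and using (V3) with $\sigma=\max\Xi_{j+1}$, we get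
\begin{align}
\operatorname{col}_j^\varepsilon(v)=i&\iff\Delta^\varepsilon(w(v),0)=i,\label{eq:low}\\
\operatorname{col}_{j+1}^\varepsilon(v)=i&\iff(\mathcal Vm)\ \ \Delta^\varepsilon\big(w(v),z_\sigma+s_\sigma^\varepsilon(m)\big)=i.\label{eq:high}
\end{align}

\emph{Step A: colors are generically defined.} Let $\mathcal D$ be the set of all $w\in\widetilde V$ such that (i) $\kappa_\eta^\pm\ne0$ for all $\eta\in S'\setminus\Xi$; (ii) $d^\varepsilon(w)=\Delta^\varepsilon(w,0)$ is defined for both $\varepsilon$; (iii) the set of $t\in(0,1)$ where both $\Delta^\pm(w,t)$ are defined is dense in $(0,1)$. It is tame by (T1). We claim that it is comeager. Condition (i) fails only on a countable union of closed nowhere dense sets. Fix $\bar m,n,\varepsilon$ and consider the continuous map $(w,t)\mapsto(r,\pi^\varepsilon_{\bar m,n}(w,t))$ from $\widetilde V\times(0,1)$ to $X\times I^S$. It is a product of maps depending on disjoint groups of variables: the identity of $X$ and, for each $\eta\in S$, a map of the form $\rho(a+u(n))$, where $u\in c_0$ is one of the variables of the group and $a$ depends continuously on the others. Since $u\mapsto u(n)$ is an open surjection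 of $c_0$ onto $\mathbb R$, the map $a+u(n)$ is an open surjection onto $\mathbb R$, and its composition with $\rho$ is an open surjection onto $I$. A product of open surjections is open, and the preimage of a dense open set under an open continuous map is dense open. So the set of $(w,t)$ for which $(r,\pi^\varepsilon_{\bar m,n}(w,t))\in G_0^S\cup G_1^S$ holds for all of the countably many $(\bar m,n,\varepsilon)$ is comeager in $\widetilde V\times(0,1)$. For such $(w,t)$ both $\Delta^\pm(w,t)$ are defined, because $\mathcal V_\Xi$ is an ultrafilter. By (F3) and (F1), (iii) holds for comeagerly many $w$. The same argument on $\widetilde V$ with $t=0$ fixed gives (ii) for comeagerly many $w$.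

For $w\in\mathcal D$ let $A_i^\varepsilon=\{t\in(0,1):\Delta^\varepsilon(w,t)=i\}$; by (iii), $A_0^\varepsilon\cup A_1^\varepsilon$ is dense in $(0,1)$. Let $\mathcal E$ be the set of $w\in\mathcal D$ such that (closures in $\mathbb R$)
\begin{itemize}
\item[(w1)] $t\in\overline{A_1^\varepsilon}\cap\overline{A_0^{-\varepsilon}}$ for some $t\in(0,1)$ and some $\varepsilon$; or
\item[(w2)] $d^\varepsilon(w)=i$ and $0\in\overline{A_{1-i}^{-\varepsilon}}$ for some $\varepsilon,i$.
\end{itemize}

\emph{Step B: $\mathcal E\cap\widetilde P$ is null.} This set is tame by (T1). Suppose it is positive. Its projection $P'$ to $V(\Xi,S')$ is positive and tame, so $(\Xi,S',P')$ is an extension of $\mathbf c_j$. For $v'\in P'$ there are $u^\pm$ with $w=(v',u^+,u^-)\in\mathcal E$, and then there is $(t,q)\in\Sigma$, $q=(\kappa^\pm,s^\pm,u^\pm)$, of one of the following two kinds.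
\begin{itemize}
\item[(1)] If (w1) holds with $t,\varepsilon$: $\kappa^\pm=1$, $s^\varepsilon(m)=t_m-t$, $s^{-\varepsilon}(m)=t'_m-t$, where $t_m\in A_1^\varepsilon$, $t'_m\in A_0^{-\varepsilon}$ and $t_m,t'_m\to t$.
\item[(2)] If (w2) holds with $\varepsilon,i$: $t=0$, $\kappa^\varepsilon=1$, $s^\varepsilon=0$, $\kappa^{-\varepsilon}=0$, $s^{-\varepsilon}(m)=t'_m$, where $t'_m\in A_{1-i}^{-\varepsilon}$ and $t'_m\to0$.
\end{itemize}
By (T2) a tame $h\colon P'\to\Sigma$ selects such a pair $(t,q)$. Since $\sigma$ is free over $\mathbf c_j$ and $\sigma\notin S'$, Lemma~\ref{lem:persist}(b) with $\theta=\lambda$ and $\Phi=\{\sigma\}$ gives a point $r$ exact for $(\Xi,S')$ with view $v'\in P'$ and $\gamma_\sigma(r)=h(v')=(t,q)$. By exactness and (i), $S'\cap\mathrm{Sl}^\pm(r)=\Xi$, and on $S'$ the targets of $r$ are the formal targets of $v'$. Fix a side $\varepsilon'$. If $\sigma$ is slow for $(r,\varepsilon')$, then $S\cap\mathrm{Sl}^{\varepsilon'}(r)=\Xi\cup\{\sigma\}$, and the target with clocks $\bar m$ on $\Xi$, $m$ at $\sigma$, and $n$, restricted to $S$, is $\pi^{\varepsilon'}_{\bar m,n}(w,t+s^{\varepsilon'}(m))$. So by (V3) and Lemma~\ref{lem:seen}(b):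
\begin{itemize}
\item[(S1)] if $\sigma$ is slow for $(r,\varepsilon')$ and $\Delta^{\varepsilon'}(w,t+s^{\varepsilon'}(m))=i'$ for all $m$, then $r$ $\varepsilon'$-sees $G_{i'}$.
\end{itemize}
If $\sigma$ is not slow, then $S\cap\mathrm{Sl}^{\varepsilon'}(r)=\Xi$ and the restricted target is $\pi^{\varepsilon'}_{\bar m,n}(w,0)$. So:
\begin{itemize}
\item[(S2)] if $\sigma$ is not slow for $(r,\varepsilon')$ and $d^{\varepsilon'}(w)=i'$, then $r$ $\varepsilon'$-sees $G_{i'}$.
\end{itemize}
In kind (1), $t>0$, so $\sigma$ is slow on both sides, and (S1) shows that $r$ $\varepsilon$-sees $G_1$ and $(-\varepsilon)$-sees $G_0$. In kind (2), $\sigma$ is not slow on side $\varepsilon$ and is slow on side $-\varepsilon$; by (S2) and (S1), $r$ $\varepsilon$-sees $G_i$ and $(-\varepsilon)$-sees $G_{1-i}$. In both cases $r$ is a witness, a contradiction. (This step explains the order of quantifiers in $\mathcal V_F$: the heights $t_m$ are chosen after the $\mathcal V_\Xi$-limits $\Delta^\varepsilon$ are known, so the clock of $\sigma$ has to be outside the clocks of $\Xi$.)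

\emph{Step C: for $w\in\mathcal D\setminus\mathcal E$ there is $e\in\{0,1\}$ with $A_{1-e}^+=A_{1-e}^-=\emptyset$ and $d^+(w)=d^-(w)=e$.} Let $\operatorname{cl}$ denote closure in $(0,1)$. Failure of (w1) means $\operatorname{cl}A_1^+\cap\operatorname{cl}A_0^-=\emptyset=\operatorname{cl}A_1^-\cap\operatorname{cl}A_0^+$, and density means $\operatorname{cl}A_0^\varepsilon\cup\operatorname{cl}A_1^\varepsilon=(0,1)$. If $t\notin\operatorname{cl}A_1^+$, then $t\in\operatorname{cl}A_0^+$, so $t\notin\operatorname{cl}A_1^-$, so $t\in\operatorname{cl}A_0^-$. Thus $(0,1)$ is the disjoint union of the closed sets $\operatorname{cl}A_1^+$ and $\operatorname{cl}A_0^-$, and one of them is empty. If $A_0^-=\emptyset$, then $\operatorname{cl}A_1^-=(0,1)$, so $A_0^+=\emptyset$; put $e=1$. If $A_1^+=\emptyset$, then $\operatorname{cl}A_0^+=(0,1)$, so $A_1^-=\emptyset$; put $e=0$. Now $A_e^+$ and $A_e^-$ are dense in $(0,1)$, so $0$ is in their closures in $\mathbb R$, and $d^\varepsilon(w)=1-e$ would give (w2).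

\emph{Step D: the set $H_j$.} Since $\mathbf c_{j+1}$ extends $\mathbf c_j*\sigma$, the set $\widetilde H=\{w(v):v\in H_{j+1}\}$ is contained in $\widetilde P$, and it is positive by (N1). By Steps A and B, $\widetilde H^*=(\widetilde H\cap\mathcal D)\setminus\mathcal E$ is positive, since only null sets were removed. Let $w=w(v)\in\widetilde H^*$ with $v\in H_{j+1}$. By \eqref{eq:high}, $\Delta^+(w,z_\sigma+s_\sigma^+(m))=1$ for infinitely many $m$, and $z_\sigma+s_\sigma^+(m)\in(0,1)$ for all large $m$. So $A_1^+\ne\emptyset$, and Step C gives $e=1$ and $d^+(w)=1$. Let $H_j=\{v\in V(\Xi_j,S):w(v)\in\widetilde H^*\}$, which is $\widetilde H^*\times(\mathbb R\times c_0)^2$ up to the order of factors. It is positive by (N2) and contained in $P_j\times Q^{S\setminus S_j}$; its base points are base points of $H_{j+1}$; and $\operatorname{col}_j^+=1$ on $H_j$ by \eqref{eq:low}.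
\end{proof}

\subsection*{End of the proof of Proposition~\ref{prop:witness}}
Each $G_i$ is nonempty and open, so it contains some $[J,b]$, and $O_i\ne\emptyset$ by Lemma~\ref{lem:descent}. With Lemma~\ref{lem:base}, the pair $O_0,O_1$ satisfies the hypotheses of Lemma~\ref{lem:twocolor}. Let $F_*=\overline{O_0}\cap\overline{O_1}$. As in Example~\ref{ex:model} there are two cases.

\emph{Case 1: $F_*$ is uncountable.} Then $|F_*|=\mathfrak c$ by (F2), and $F_*$ is tame by (T0). Let $S=S_G$. We claim that for every $r\in F_*$ there is a ladder $(J_l^\pm)$ at $r$ such that
\begin{itemize}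
\item[($\sharp$)] for some $i$ and all large $l$ there are boxes $B,B'\subset I^S$ of rank $\le l$ containing $0$ with $J_l^+\times B\subset G_i^S$ and $J_l^-\times B'\subset G_{1-i}^S$.
\end{itemize}
Take $i$ from Lemma~\ref{lem:twocolor}(a) and points $r_1>r_2>\dots\to r$ in $O_i$; put $r_0=1$. Since $(r_k,0)\in G_i^S$, there are an open interval $V_k\ni r_k$ with closure in $\big(\frac{r_{k+1}+r_k}2,\frac{r_k+r_{k-1}}2\big)$ and a box $B_k\ni0$, of rank $\le d_k$ say, with $V_k\times B_k\subset G_i^S$. We have no control over the growth of $d_k$, so we slow the ladder down. Choose integers $1=e_1<e_2<\dots$ with $e_k\ge d_k$ for $k\ge2$, and inside $V_k$ choose intervals $J_l^+$, $e_k\le l<e_{k+1}$, with pairwise disjoint closures. For $l\ge e_2$ and $e_k\le l<e_{k+1}$ the box $B_k$ has rank $\le d_k\le l$. The left side is treated in the same way with $O_{1-i}$. By (T2) such ladders can be selected by a tame function $h_\infty$ on $F_*$. By Lemma~\ref{lem:persist}(a) there is $r\in F_*$ with $\ell(r)=h_\infty(r)$ and, for all $\eta\in S$, $f_\eta(r)=0$ and $q_\eta(r)$ given by $\kappa^\pm=1$, $s^\pm=u^\pm=0$. All targets of $r$ vanish on $S$, so they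 lie in the boxes $B\times I^{\lambda\setminus S}$ and $B'\times I^{\lambda\setminus S}$ from ($\sharp$). By definition (with $F=\emptyset$, $c=1$), $r$ $+$-sees $G_i$ and $-$-sees $G_{1-i}$, so $r$ is a witness.

\emph{Case 2: $F_*$ is countable.} Take $r,\delta,i$ from Lemma~\ref{lem:twocolor}(b). If $G_{1-i}$ met $(r,r+\delta)\times I^\lambda$, it would contain some $[J,b]$ with $J\subset(r,r+\delta)$, and Lemma~\ref{lem:descent} would give a point of $O_{1-i}$ in $(r,r+\delta)$. So $(r,r+\delta)\times I^\lambda$ misses $G_{1-i}$ and is contained in $G_i$. The same argument gives $(r-\delta,r)\times I^\lambda\subset G_{1-i}$. By Lemma~\ref{lem:seen}(c) and (a), $r$ is a witness.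

Both cases contradict the assumption. This proves Proposition~\ref{prop:witness}, and with it Theorem~\ref{thm:A}. \qed

\section{Cardinalities}\label{sec:wedge}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $Y$ be a nondegenerate connected Tychonoff space and $y\ne y'$ in $Y$. A continuous $g\colon Y\to I$ with $g(y)=1$, $g(y')=0$ has connected image, so it is onto and $|Y|\ge\mathfrak c$.

Conversely let $\kappa\ge\mathfrak c$. Take disjoint copies $X_i$ ($i<\kappa$) of the space $(X,\tau)$ of Theorem~\ref{thm:A}, identify one point of each $X_i$ to a single point $*$, and call $U\subset Y=\bigcup_iX_i$ open if $U\cap X_i$ is open in $X_i$ for all $i$. Then $|Y|=\kappa\cdot\mathfrak c=\kappa$. An open subset of $X_i$ not containing $*$ is open in $Y$; in particular $X_i\setminus\{*\}$ and $Y\setminus X_i=\bigcup_{j\ne i}(X_j\setminus\{*\})$ are open. If $U_i\ni*$ is open in $X_i$, then $U_i\cup\bigcup_{j\neq i}X_j$ is open in $Y$. So $X_i$ is a subspace of $Y$, and $Y$ is connected as a union of connected subspaces with a common point. Points are closed, and a function on $Y$ is continuous if and only if its restrictions to all $X_i$ are.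

\emph{$Y$ is Tychonoff.} Let $W$ be an open neighborhood of $y$. If $y=*$, take continuous $g_i\colon X_i\to I$ with $g_i(*)=1$ vanishing off $W\cap X_i$, and let $g=\bigcup_ig_i$. If $y\in X_i\setminus\{*\}$, take $g_i$ with $g_i(y)=1$ vanishing off $(W\cap X_i)\setminus\{*\}$, and extend it by $0$.

\emph{$Y$ is maximal connected.} Let $\tau'$ be a connected expansion of the topology of $Y$. Suppose $X_i$ is the disjoint union of nonempty relatively $\tau'$-open sets $P$ and $R\ni*$. Since $P$ is contained in the open set $X_i\setminus\{*\}$, we have $P\in\tau'$. If $W\in\tau'$ and $W\cap X_i=R$, then $Y\setminus P=W\cup(Y\setminus X_i)\in\tau'$. So $\tau'$ is disconnected, a contradiction. Hence the restriction of $\tau'$ to $X_i$ is a connected expansion of the topology of $X_i$, and equals it. So every $U\in\tau'$ meets each $X_i$ in an open set, that is, $U$ is open in $Y$.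
\end{proof}

\begin{thebibliography}{1}

\bibitem{MCI}
\emph{On Maximal Connected I-Spaces},
\texttt{https://www.winterschool.eu/files/979-On\_maximal\_connected\_I-spaces160921437.pdf}.

\end{thebibliography}
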